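# Real analytic approximation of continuous functions on $c_0$

## The space $c_0$, its polynomials and its analytic functions

**Definition (the space $c_0$).** $c_0$ is the real Banach space of real sequences $x=(x_n)_{n\ge1}$ with $x_n\to0$, with the norm $\|x\|=\sup_n|x_n|$. Write $e_n$ for the unit vectors, $\pi_N$ for the projection onto the first $N$ coordinates, and identify $\mathbb R^N$ with $\pi_Nc_0$, so $\mathbb R^N$ carries the sup norm. $B(x,t)$ is the open ball in $c_0$.

*Example.* For $x=(1,\frac12,\frac13,\dots)$ we have $\|x-\pi_Nx\|=\frac1{N+1}$. In general $\|x-\pi_Nx\|=\sup_{n>N}|x_n|\to0$, so $\pi_Nx\to x$ for each $x$. This is not uniform in $x$, even on the unit ball: take $x=e_{N+1}$.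

**Definition (homogeneous polynomial).** Let $Y$ be a real Banach space and $k\ge1$. A continuous $k$-homogeneous polynomial $P\colon c_0\to Y$ is a map $P(h)=A(h,\dots,h)$, where $A$ is a continuous symmetric $k$-linear map. For $k=0$, $P$ is a constant. The form $A$ is recovered from $P$ by the polarization formula
$$A(h_1,\dots,h_k)=\frac1{2^kk!}\sum_{\epsilon\in\{\pm1\}^k}\epsilon_1\cdots\epsilon_k\,P\Big(\sum_{i=1}^k\epsilon_ih_i\Big),\tag{1}$$
and a $k$-linear map is continuous exactly when it is bounded on some product of balls centered at $0$.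

*Example.* $x\mapsto x_1x_2$ and $x\mapsto\sum_n2^{-n}x_n^2$ are continuous $2$-homogeneous polynomials on $c_0$. The formula $\sum_nx_n^2$ does not define one: it diverges at $x_n=n^{-1/2}$.

**Definition (real analytic).** Let $\Omega$ be an open subset of a real Banach space. A map $g\colon\Omega\to Y$ is real analytic if every $a\in\Omega$ has a neighborhood on which $g(x)=\sum_{k\ge0}P_k(x-a)$, with continuous $k$-homogeneous $Y$-valued polynomials $P_k$ and a convergent series.

*Example.* If $\varphi\colon\mathbb R^2\to\mathbb R$ is real analytic, then so is $x\mapsto\varphi(x_1,x_2)$ on $c_0$: compose the Taylor terms of $\varphi$ with $\pi_2$. So $\sin(x_1x_2)$ is real analytic on $c_0$. The norm is not: if $g$ is real analytic then $t\mapsto g(te_1)$ is real analytic on $\mathbb R$, while $\|te_1\|=|t|$.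

**Definition (uniformly approximable).** A function $f\colon c_0\to\mathbb R$ is uniformly approximable by real analytic functions if for every $\varepsilon>0$ there is a real analytic $g\colon c_0\to\mathbb R$ with $\sup_{x\in c_0}|f(x)-g(x)|\le\varepsilon$. The same definition is used on other Banach spaces.

*Example.* $f(x)=|x_1|$ is uniformly approximable: take $g(x)=\sqrt{x_1^2+\varepsilon^2}$, since $0\le\sqrt{s^2+\varepsilon^2}-|s|\le\varepsilon$ for real $s$.

**Definition (complexification).** $Z$ is the complex space of complex null sequences with the sup norm, $B_Z(x,t)$ is its open ball, and $\mathbb C^N$ is identified with $\pi_NZ$. For a real Banach space $Y$, let $Y_{\mathbb C}=Y\oplus iY$ with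
$$\|y_1+iy_2\|=\sup_{\theta\in\mathbb R}\|\cos\theta\,y_1+\sin\theta\,y_2\|.$$
Multiplying $y_1+iy_2$ by $e^{i\varphi}$ replaces $\theta$ by $\theta-\varphi$ on the right, so this is a complex norm. It extends the norm of $Y$, and it lies between $\max(\|y_1\|,\|y_2\|)$ and $\|y_1\|+\|y_2\|$, so $Y_{\mathbb C}$ is complete and $Y$ is closed in it.

*Example.* For $Y=\mathbb R$ the supremum is $\sqrt{y_1^2+y_2^2}$, so $Y_{\mathbb C}=\mathbb C$ with its modulus.

**Definition (entire map).** In these notes, $h\colon\mathbb C^N\to Y_{\mathbb C}$ is entire if its values lie in a finite-dimensional complex subspace and its coordinates there are entire functions. Then for each $w$ there is an expansion $h(w+v)=\sum_kQ_k(v)$, valid for all $v\in\mathbb C^N$, where $Q_k$ is the $k$-homogeneous Taylor part at $w$.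

*Example.* $h(z)=e^{z_1}y_1+z_1z_2^3y_2$ with $y_1,y_2\in Y$. Here $h(\mathbb R^2)\subset Y$, and at a real point $w$ the $Q_k$ map $\mathbb R^2$ into $Y$. This holds for every entire $h$ with $h(\mathbb R^N)\subset Y$, since the $Q_k$ on real directions are real derivatives.

**Definition (the space $c_0(\Gamma)$).** For a set $\Gamma$, $c_0(\Gamma)$ is the space of all $x\colon\Gamma\to\mathbb R$ such that $\{|x|\ge\varepsilon\}$ is finite for every $\varepsilon>0$, with the sup norm. The support $\operatorname{supp}x=\{x\ne0\}=\bigcup_n\{|x|\ge\frac1n\}$ is countable.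

*Example.* $c_0(\mathbb N)=c_0$. If $\Gamma$ is countable, finitely supported rational-valued functions show that $c_0(\Gamma)$ is separable. If $\Gamma=[0,1]$, the unit vectors $e_\gamma$ are uncountably many points at mutual distance $1$, so $c_0(\Gamma)$ is not separable. The same argument works for each uncountable $\Gamma$.

## Approximating every continuous function: three theorems

Is every continuous function on $c_0$ uniformly approximable by real analytic functions? The question is taken from the document "Universita Karlova v Praze Matematicko-fyzikální fakulta", http://is.cuni.cz/habilitace/download?forceFilename=Johanis_Habilitation_Thesis.pdf&variableId=1989338. The answer is yes.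

**Theorem 1.** For every continuous $f\colon c_0\to\mathbb R$ and $\varepsilon>0$ there is a real analytic $g\colon c_0\to\mathbb R$ with $\sup_{c_0}|f-g|\le\varepsilon$.

This is the case $\Omega=c_0$, $Y=\mathbb R$, $\eta\equiv\varepsilon$ of the next statement, and on a first reading one may keep these choices throughout.

**Theorem 2.** Let $\Omega\subset c_0$ be open and nonempty, $Y$ a real Banach space, $f\colon\Omega\to Y$ continuous and $\eta\colon\Omega\to(0,\infty)$ continuous. Then there is a real analytic $g\colon\Omega\to Y$ with $\|f(x)-g(x)\|<\eta(x)$ for all $x\in\Omega$.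

A complement, not needed for the question, shows where separability enters.

**Theorem 3.** For a closed subspace $X$ of $c_0(\Gamma)$, $\Gamma$ any set, the following are equivalent:

- (a) $X$ is separable;
- (b) for all nonempty open $U\subset X$, Banach spaces $Y$, continuous $f\colon U\to Y$ and $\eta\colon U\to(0,\infty)$, there is a real analytic $g\colon U\to Y$ with $\|f-g\|<\eta$ on $U$;
- (c) there is a real analytic $g\colon X\to\mathbb R$ with $\sup_{x\in X}\big|\|x\|-g(x)\big|<\infty$.

In particular, all continuous real functions on $c_0(\Gamma)$ are uniformly approximable by real analytic functions if and only if $\Gamma$ is countable.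

## Finitely many coordinates

**One coordinate.** On a compact interval, polynomials suffice, by Weierstrass. On all of $\mathbb R$ they do not. Suppose $p$ is a polynomial with $\big|p(s)-|s|\big|\le1$ on $\mathbb R$. Then $|p(s)|\le|s|+1$, so $p(s)=as+b$. Letting $s\to+\infty$ forces $a=1$, and $s\to-\infty$ forces $a=-1$, a contradiction. So Weierstrass gives us good approximants on compact sets only, and something has to glue them.

**$N$ coordinates, bounded Lipschitz functions.** Let $\varphi\colon\mathbb R^N\to\mathbb R$ be $1$-Lipschitz for the sup norm with $|\varphi|\le C$. For $\sigma>0$ put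
$$\varphi_\sigma(z)=(2\pi\sigma^2)^{-N/2}\int_{\mathbb R^N}\varphi(y)\exp\Big(-\sum_{i\le N}\frac{(z_i-y_i)^2}{2\sigma^2}\Big)dy,\qquad z\in\mathbb C^N .$$
The exponential has modulus $\exp\big(-\sum_i((\operatorname{Re}z_i-y_i)^2-(\operatorname{Im}z_i)^2)/2\sigma^2\big)$, which for $z$ in a compact set is dominated by one integrable function of $y$. So $\varphi_\sigma$ is entire. For real $x$ it equals $\mathbb E\,\varphi(x+\sigma\xi)$ with $\xi$ standard Gaussian, so $|\varphi_\sigma|\le C$ and $|\varphi_\sigma-\varphi|\le\sigma\,\mathbb E\|\xi\|$ on $\mathbb R^N$. The error is as small as we like if $\sigma$ is small, depending on $N$.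

**Infinitely many coordinates.** No function of finitely many coordinates can do the job on $c_0$. Take $f(x)=\min\{\|x\|,1\}$, which is bounded and $1$-Lipschitz. A function $g=g\circ\pi_N$ has $g(0)=g(e_{N+1})$, while $f(0)=0$ and $f(e_{N+1})=1$, so the error is at least $\frac12$. The number of coordinates used must depend on $x$, and we must change from $N$ to $N+1$ coordinates when $x_{N+1}$ matters. With smooth functions one would use cutoffs that are exactly $0$ on one region and exactly $1$ on another. A real analytic function on $\mathbb R$ that vanishes on an interval vanishes identically, so here every switch leaks, and the leaks over infinitely many coordinates have to be controlled. The control must hold on complex neighborhoods, as the next section explains.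

## Locally uniform limits on complex balls

A pointwise or even uniform limit of real analytic functions on real balls need not be analytic: $\sqrt{s^2+1/n}\to|s|$ uniformly on $\mathbb R$. Uniform convergence on complex balls is the right requirement.

**Lemma 4.** Let $x\in c_0$, $\delta>0$, $B=B_Z(x,\delta)$. For $N\ge N_0$ let $h_N\colon\mathbb C^N\to Y_{\mathbb C}$ be entire with $h_N(\mathbb R^N)\subset Y$, and suppose that $G_N=h_N\circ\pi_N$ converge uniformly on $B$ to $G$. Then there are continuous $k$-homogeneous polynomials $P_k\colon c_0\to Y$ with $G(x+h)=\sum_kP_k(h)$ for all $h\in c_0$ with $\|h\|<\delta/2$.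

*Proof.* Each $G_N$ is bounded on $B$, since $\pi_N(B)$ is bounded in $\mathbb C^N$ and $h_N$ is continuous. By uniform convergence $C:=\sup_N\sup_B\|G_N\|<\infty$. Let $P_{N,k}(h)$ be the $k$-homogeneous Taylor part of $h_N$ at $\pi_Nx$, evaluated at $\pi_Nh$. It is a continuous $k$-homogeneous polynomial on $Z$. For $\|h\|<\delta$ the function $\zeta\mapsto G_N(x+\zeta h)$ is entire with Taylor coefficients $P_{N,k}(h)$, and $x+\zeta h\in B$ for $|\zeta|=1$. Cauchy's formula gives
$$P_{N,k}(h)=\frac1{2\pi i}\oint_{|\zeta|=1}G_N(x+\zeta h)\,\zeta^{-k-1}\,d\zeta .$$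
Hence, for $\|h\|<\delta$,
$$\|P_{N,k}(h)\|\le C,\qquad\|P_{N,k}(h)-P_{N',k}(h)\|\le\sup_B\|G_N-G_{N'}\| .$$
So for fixed $k$ the $P_{N,k}$ converge uniformly on $B_Z(0,\delta)$ and, by homogeneity, pointwise on $Z$, to some $P_k$.

We check that $P_k$ is a continuous $k$-homogeneous polynomial. For $k=0$ this is clear. Let $k\ge1$ and let $A_{N,k}$ be the symmetric $k$-linear form of $P_{N,k}$. By (1), the $A_{N,k}$ converge pointwise as $N\to\infty$. The limit $A_k$ is symmetric and $k$-linear, and $A_k(h,\dots,h)=P_k(h)$. If $\|h_i\|<\delta/k$ for all $i$, then $\|\sum_i\epsilon_ih_i\|<\delta$, and (1) together with $\|P_k\|\le C$ on $B_Z(0,\delta)$ gives $\|A_k(h_1,\dots,h_k)\|\le C/k!$. So $A_k$ is continuous.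

For $\|h\|<\delta/2$ we have $\|P_{N,k}(h)\|=2^{-k}\|P_{N,k}(2h)\|\le C2^{-k}$ for all $N$. By dominated convergence for series we may let $N\to\infty$ in $G_N(x+h)=\sum_kP_{N,k}(h)$ and obtain $G(x+h)=\sum_kP_k(h)$. For real $h$ we have $P_{N,k}(h)\in Y$, because $\pi_Nx$ and $\pi_Nh$ are real and $h_N(\mathbb R^N)\subset Y$. Since $Y$ is closed, $P_k(h)\in Y$. $\square$

*Example.* $g(x)=\sum_nx_n^{2n}$ is real analytic on $c_0$. Given $a\in c_0$, choose $N_0$ with $|a_n|\le\frac14$ for $n>N_0$. On $B_Z(a,\frac14)$ we have $|z_n|\le\frac12$ for $n>N_0$, so $|z_n^{2n}|\le4^{-n}$ there, the partial sums converge uniformly, and Lemma 4 applies. High powers make small coordinates harmless, and in $c_0$ all but finitely many coordinates are small. This is the mechanism behind the switches below.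

## Exponential switches at one fixed scale

Consider $\chi=1-e^{-\tau^{2p}}$ with an integer $p\ge1$. If $\tau$ is complex with $|\tau|\le\frac12$, then $u=\tau^{2p}$ has $|u|\le4^{-p}\le\frac12$, so
$$|\chi|\le|u|e^{|u|}\le2|u|\le2\cdot4^{-p}.$$
If $\tau$ is real with $|\tau|\ge2$, then $0\le1-\chi\le e^{-4^p}$. For $p=3$ these bounds are $\frac1{32}$ and $e^{-64}$. For real $\tau$ with $\frac12<|\tau|<2$ we know only $0\le\chi\le1$.

Here is the sensible first attempt, which works completely for bounded Lipschitz functions. Let $f\colon c_0\to\mathbb R$ be $1$-Lipschitz with $|f|\le C$, and $\varepsilon>0$. By the previous finite-dimensional case choose entire $f_N$ on $\mathbb C^N$, real on $\mathbb R^N$, with $|f_N-f|\le\varepsilon$ and $|f_N|\le C$ on $\mathbb R^N$. Put $g_1=f_1$ and, on $\mathbb C^{N+1}$,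
$$\chi_N(z)=1-\exp\big(-(z_{N+1}/\varepsilon)^{2p_N}\big),\qquad g_{N+1}=(1-\chi_N)\,g_N\circ\pi_N+\chi_N\,f_{N+1},$$
where $p_N$ is so large that $2Ce^{-4^{p_N}}\le\varepsilon$ and
$$4^{1-p_N}\sup_{z\in\mathbb C^{N+1},\ \|z\|\le N+1}\big(|g_N(\pi_Nz)|+|f_{N+1}(z)|\big)\le2^{-N}.$$

*Convergence.* Fix $x\in c_0$, let $\delta=\min\{\varepsilon/4,1\}$, and choose $N_0\ge\|x\|+1$ with $|x_i|\le\varepsilon/4$ for $i>N_0$. For $z\in B_Z(x,\delta)$ and $N\ge N_0$ we have $|z_{N+1}/\varepsilon|\le\frac12$, so $|\chi_N|\le4^{1-p_N}$ at $\pi_{N+1}z$. As $\|z\|\le N+1$, the choice of $p_N$ gives $|g_{N+1}(\pi_{N+1}z)-g_N(\pi_Nz)|\le2^{-N}$. By Lemma 4, $g(x)=\lim_Ng_N(\pi_Nx)$ is real analytic on $c_0$.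

*Error.* Fix $x\in c_0$ and $N$. Let $M\in\{2,\dots,N\}$ be the largest index with $|x_M|\ge2\varepsilon$, or $M=1$ if there is none. Unrolling the recursion from $N$ down to $M$ writes $g_N(\pi_Nx)$ as a convex combination
$$g_N(\pi_Nx)=\lambda'g_{M-1}(\pi_{M-1}x)+\sum_{j=M}^N\lambda_jf_j(\pi_jx),$$
with no $\lambda'$-term if $M=1$ and $\lambda'\le e^{-4^{p_{M-1}}}$ otherwise, by the switch at $x_M$. For $M\le j\le N$ the vectors $\pi_jx$ and $\pi_Nx$ differ only in coordinates of size less than $2\varepsilon$. Because the norm is a supremum, $\|\pi_jx-\pi_Nx\|<2\varepsilon$ however many coordinates there are. So $|f_j(\pi_jx)-f(\pi_Nx)|\le\varepsilon+2\varepsilon$. Also $|g_{M-1}|\le C$ on real points, by convexity, so the $\lambda'$-term contributes at most $2C\lambda'\le\varepsilon$. In total $|g_N(\pi_Nx)-f(\pi_Nx)|\le4\varepsilon$, and $N\to\infty$ gives $|g(x)-f(x)|\le4\varepsilon$.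

The uncontrolled range of the switch did no harm: where a switch is half on, we average old and new values, and all values involved are good.

## No constant scale serves $\sin(x_1x_2)$, and scales that control themselves

Try the same scheme, with $1/\varepsilon$ replaced by any constant $S$, on $f(x)=\sin(x_1x_2)$. (This $f$ is analytic already. What fails is the scheme.) Suppose even that $|f_N-f|\le\varepsilon$ on all of $\mathbb R^N$, with $\varepsilon\le\frac1{10}$. Take $x=(2\pi S,\frac1{4S},0,0,\dots)$. Then $f(x)=\sin\frac\pi2=1$. Since $x_2S=\frac14$, we have $\chi_1\le16^{-p_1}\le\frac1{16}$. As $f(x_1,0)=0$, we have $|g_1|\le\varepsilon$ at $x_1$, and so $g_2(x_1,x_2)\le\varepsilon+\frac{1+\varepsilon}{16}<\frac14$. All later coordinates vanish, so $\chi_N=0$ for $N\ge2$ and $g(x)=g_2(x_1,x_2)<\frac14$. The error exceeds $\frac34$ whatever $S$ is. The coordinate $x_2$ was small on the scale $1/S$, but not small on the scale on which $f$ varies near $x$, which is about $1/x_1$.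

So the scale must depend on the point. Let $r(x)>0$ be a radius on which $f$ is nearly constant near $x$. We want to switch by $1-\exp(-(z_{N+1}S_N(\pi_Nz))^{2p_N})$, where $S_N$ is at least of the order of $1/r$ at real points. Now $1/r$ is merely continuous, and the switch must be holomorphic. We need entire functions $S_N$ on $\mathbb C^N$ that are bounded below by a multiple of $1/r$ on real points, for all $N$ at once, and that stay bounded near each point as $N\to\infty$. Producing them looks like the very problem we are solving.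

The circle is broken by building $S_N$ by the same recursion as $g_N$, *with $S_N$ as its own scale*. On $\mathbb R^{N+1}$ a polynomial $R_{N+1}$ of size about $16/r$ is available on large compact sets, and we set
$$S_{N+1}=(1-\chi_N)\,S_N\circ\pi_N+\chi_NR_{N+1},$$
where $\chi_N$ is the switch made from $S_N$. If the bound $S_i\ge4/r$ is known for $i\le N$, then any coordinate not switched in is smaller than $r/2$. Since $r$ can be chosen $1$-Lipschitz, ignoring such coordinates changes $r$ at most by a factor $2$, and this is less than the room between $16$ and $4$. So the bound persists by induction.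

Two more features of the bounded Lipschitz case are lost. The polynomials $f_N,R_N$ are good only on compact sets $K_N$ which exhaust the domain as $N$ grows. So we force a switch whenever $S_N$ is so large that $K_N$ may be left: this is done by a second term $(2^{-N}S_N)^{2p_N}$ in the exponent. And $f$ may be unbounded, so the discarded old value is made harmless by choosing $p_N$ after looking at a compact set.

## Proof of Theorem 2

Let $\Omega,Y,f,\eta$ be as in Theorem 2.

**Step 1. The radius function.** This step constructs the local scale $r$, a $1$-Lipschitz function on all of $c_0$ that is positive exactly on $\Omega$, and the compact sets $K_N$.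

For $x\in c_0$ let $t(x)$ be the supremum of all $t\in(0,1]$ such that $B(x,t)\subset\Omega$ and, for all $u,v\in B(x,t)$,
$$(\alpha)\quad\eta(u)\le2\eta(v),\qquad\qquad(\beta)\quad\|f(u)-f(v)\|\le\tfrac18\eta(v),$$
with $\sup\emptyset=0$. Call such $t$ admissible for $x$. If $t$ is admissible, so is every smaller positive number.

*Example.* Let $\Omega=c_0$ and $\eta\equiv\varepsilon$. If $f$ is $1$-Lipschitz, then two points of $B(x,t)$ have distance less than $2t$, so $t(x)\ge\min\{1,\varepsilon/16\}$. If $f(x)=\sin(x_1x_2)$ and $\varepsilon<8$, then $t(ae_1)\le\frac\pi{2a}$ for $a>0$: if $t>\frac\pi{2a}$ then $u=ae_1+\frac\pi{2a}e_2$ and $v=ae_1$ lie in $B(ae_1,t)$ and $|f(u)-f(v)|=1>\varepsilon/8$.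

We have three properties.

- $t>0$ exactly on $\Omega$. If $x\notin\Omega$ no ball around $x$ lies in $\Omega$. If $x\in\Omega$, then by continuity some ball $B(x,t)\subset\Omega$ has $\frac34\eta(x)\le\eta\le\frac32\eta(x)$ and $\|f-f(x)\|\le\frac3{64}\eta(x)$ on it. For $u,v$ in it, $\eta(u)\le\frac32\eta(x)\le2\eta(v)$ and $\|f(u)-f(v)\|\le\frac3{32}\eta(x)=\frac18\cdot\frac34\eta(x)\le\frac18\eta(v)$.
- If $t(x)>0$, then $(\alpha)$ and $(\beta)$ hold on all of $B(x,t(x))$, since any two points of this ball lie in $B(x,t')$ for some admissible $t'<t(x)$.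
- $t$ is $1$-Lipschitz. If $\|x-y\|<t'<t(x)$, then $B(y,t'-\|x-y\|)\subset B(x,t')$, so $t(y)\ge t'-\|x-y\|$. Letting $t'\to t(x)$ gives $t(y)\ge t(x)-\|x-y\|$ when $\|x-y\|<t(x)$. Otherwise the right side is at most $0$. Exchange $x$ and $y$ for the other inequality.

Put
$$r(x)=\min\Big\{t(x),\frac1{1+\|x\|}\Big\}.$$
Both functions in the minimum are $1$-Lipschitz, so $r$ is $1$-Lipschitz on $c_0$. Also $0\le r\le1$, $r\le t$ and $\{r>0\}=\Omega$. For $N\ge1$ put
$$r_N=\max\{r,2^{-N}\}\ \text{ on }\mathbb R^N,\qquad K_N=\{x\in\mathbb R^N:\ r(x)\ge2^{-N}\}.$$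
Then $2^{-N}\le r_N\le1$. The set $K_N$ is closed in $\mathbb R^N$, lies in $\Omega$, and $\frac1{1+\|x\|}\ge2^{-N}$ on it, so $\|x\|<2^N$ there. Hence $K_N$ is a compact subset of $\Omega$, possibly empty.

**Step 2. Polynomials in $N$ variables.** This step provides the data to switch to: a polynomial map $f_N$ close to $f$ on $K_N$, and a polynomial $R_N$ that is at least $16/r_N$ everywhere and not much larger on $K_N$.

*(i)* There is a polynomial map $f_N\colon\mathbb R^N\to Y$, with values in a finite-dimensional subspace, such that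
$$\|f_N-f\|\le\tfrac18\eta\quad\text{on }K_N.\tag{2}$$
If $K_N=\emptyset$ take $f_N=0$. Otherwise let $m=\min_{K_N}\eta>0$. By compactness of $f(K_N)$ there are $y_1,\dots,y_l\in f(K_N)$ such that the relatively open sets $\{x\in K_N:\|f(x)-y_j\|<\frac m{16}\}$ cover $K_N$. Take a continuous partition of unity $(\varphi_j)$ on $K_N$ subordinate to this cover. Then $\|f-\sum_j\varphi_jy_j\|\le\sum_j\varphi_j\|f-y_j\|\le\frac m{16}$ on $K_N$. By Weierstrass choose real polynomials $q_j$ with $|q_j-\varphi_j|\le\frac m{16}\big(1+\sum_i\|y_i\|\big)^{-1}$ on $K_N$, and put $f_N=\sum_jq_jy_j$. Then $\|f_N-\sum_j\varphi_jy_j\|\le\frac m{16}$ on $K_N$, and $\|f_N-f\|\le\frac m8\le\frac18\eta$ there.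

*(ii)* There is a real polynomial $R_N$ on $\mathbb R^N$ with
$$R_N\ge\frac{16}{r_N}\ \text{ on }\mathbb R^N,\qquad R_N\le\frac{18}r\ \text{ on }K_N.\tag{3}$$
Put $L=2^N$. On the cube $[-L-1,L+1]^N$ the function $\sqrt{16/r_N+\frac12}$ is continuous and bounded. A polynomial $q$ uniformly close enough to it has $|q^2-(16/r_N+\frac12)|\le\frac12$ on the cube, that is,
$$\frac{16}{r_N}\le q^2\le\frac{16}{r_N}+1 .$$
To control the outside of the cube let
$$E(x)=\sum_{i\le N}\Big(\frac{x_i}{L+\frac12}\Big)^{2m}$$
with $m$ so large that $N\big(L/(L+\frac12)\big)^{2m}\le1$ and $\big((L+1)/(L+\frac12)\big)^{2m}\ge16\cdot2^N$. Put $R_N=q^2+E$. If $\|x\|\le L+1$, then $R_N\ge q^2\ge16/r_N$. If $\|x\|>L+1$, then some $|x_i|>L+1$, so $R_N\ge E\ge16\cdot2^N\ge16/r_N$. On $K_N$ we have $\|x\|\le L$, so $E\le1$, and $r_N=r\le1$, so $R_N\le16/r+1+1\le18/r$.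

Both $f_N$ and $R_N$ extend to polynomials on $\mathbb C^N$, with values in $Y_{\mathbb C}$ and $\mathbb C$.

**Step 3. The recursion and its unrolled form.** This step defines $S_N$ and $g_N$ together, and writes their values at a real point as convex combinations that begin at the last decisive switch.

Let $S_1=R_1$, $g_1=f_1$. Given entire $S_N\colon\mathbb C^N\to\mathbb C$ and $g_N\colon\mathbb C^N\to Y_{\mathbb C}$, with values in $\mathbb R$ and in $Y$ on $\mathbb R^N$, define on $\mathbb C^{N+1}$
$$u_N(z)=\big(z_{N+1}S_N(\pi_Nz)\big)^{2p_N}+\big(2^{-N}S_N(\pi_Nz)\big)^{2p_N},\qquad\chi_N=1-e^{-u_N},$$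
$$S_{N+1}=(1-\chi_N)\,S_N\circ\pi_N+\chi_NR_{N+1},\qquad g_{N+1}=(1-\chi_N)\,g_N\circ\pi_N+\chi_Nf_{N+1}.$$
These are again entire and real on $\mathbb R^{N+1}$. Here $p_N\ge1$ is an integer so large that
$$4^{1-p_N}\sup_{z\in\mathbb C^{N+1},\,\|z\|\le N+1}\big(|S_N(\pi_Nz)|+|R_{N+1}(z)|+\|g_N(\pi_Nz)\|+\|f_{N+1}(z)\|\big)\le2^{-N},\tag{4}$$
$$e^{-4^{p_N}}\big(\|g_N(\pi_Nx)\|+\|f(x)\|\big)\le\tfrac18\eta(x)\quad\text{for all }x\in K_{N+1}.\tag{5}$$
Both can be met: $S_N,g_N,R_{N+1},f_{N+1}$ do not depend on $p_N$, the supremum in (4) is over a compact set, and $K_{N+1}$ is a compact subset of $\Omega$, on which $f$ and $g_N\circ\pi_N$ are bounded and $\eta$ is bounded away from $0$.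

On $\mathbb R^{N+1}$ the powers are even, so $u_N\ge0$ and $0\le\chi_N\le1$. Thus $S_{N+1}$ and $g_{N+1}$ are convex combinations there. Since $R_j\ge16/r_j\ge16$, it follows that $S_N\ge16$ on $\mathbb R^N$ for all $N$.

Now fix $x\in c_0$, in $\Omega$ or not, and write
$$s_N=S_N(\pi_Nx),\qquad\rho_N=r_N(\pi_Nx)>0 .$$
For $N\ge1$ call $N+1$ a *jump* of $x$ if $|x_{N+1}|s_N\ge2$ or $2^{-N}s_N\ge2$. At a jump, $u_N(\pi_{N+1}x)\ge2^{2p_N}=4^{p_N}$, so
$$1-\chi_N(\pi_{N+1}x)\le e^{-4^{p_N}}\le e^{-4}<\tfrac1{10}.\tag{6}$$
Given $N$, let $M=M(N)\in\{1,\dots,N\}$ be the largest jump $\le N$, or $M=1$ if there is none. Jumps are at least $2$, so $M=1$ means that there is none.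

Abbreviate $\chi_i=\chi_i(\pi_{i+1}x)$. Inserting the recursion into itself from $N$ down to $M$ gives
$$s_N=\lambda's_{M-1}+\sum_{j=M}^N\lambda_jR_j(\pi_jx),\qquad g_N(\pi_Nx)=\lambda'g_{M-1}(\pi_{M-1}x)+\sum_{j=M}^N\lambda_jf_j(\pi_jx).\tag{7}$$
For $M\ge2$ the weights are
$$\lambda_j=\chi_{j-1}\prod_{i=j}^{N-1}(1-\chi_i)\quad(M\le j\le N),\qquad\lambda'=\prod_{i=M-1}^{N-1}(1-\chi_i).$$
For $M=1$ the weights $\lambda_j$ with $j\ge2$ are the same, $\lambda_1=\prod_{i=1}^{N-1}(1-\chi_i)$, because $S_1=R_1$ and $g_1=f_1$, and the $\lambda'$-terms are absent, with $\lambda'=0$. In all cases the weights are nonnegative with sum $1$. If $M\ge2$, then $M$ is a jump, and (6) gives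
$$\lambda'\le1-\chi_{M-1}\le e^{-4^{p_{M-1}}}<\tfrac1{10}.\tag{8}$$

**Step 4. The scale function stays above $4/r_N$.** This step is the self-controlling induction: it shows that $S_N$ is never too small, and that all points entering (7) lie in one ball on which $f$ and $\eta$ are nearly constant.

*Claim.* For all $x\in c_0$ and $N\ge1$ we have $s_N\ge4/\rho_N$. Moreover, if $M=M(N)<N$, then there is $i^*\in\{M,\dots,N-1\}$ such that for all $j\in\{M,\dots,N\}$
$$\pi_jx\in K_j,\qquad\|\pi_jx-\pi_{i^*}x\|<r(\pi_{i^*}x).\tag{9}$$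

*Proof.* Induction on $N$. For $N=1$, $s_1=R_1(\pi_1x)\ge16/\rho_1$ by (3), and the second part is void. Let $N\ge2$ and assume $s_i\ge4/\rho_i$ for $i<N$.

*Case $M=N$.* Then $N$ is a jump, and by (6) and (3), $s_N\ge\chi_{N-1}R_N(\pi_Nx)\ge\frac9{10}\cdot\frac{16}{\rho_N}\ge\frac4{\rho_N}$. Again the second part is void.

*Case $M<N$.* For $M\le i<N$ the index $i+1$ is not a jump, since it lies in $(M,N]$. So $|x_{i+1}|s_i<2$ and $2^{-i}s_i<2$. With the induction hypothesis $s_i\ge4/\rho_i$,
$$|x_{i+1}|<\frac2{s_i}\le\frac{\rho_i}2,\qquad\frac4{\rho_i}\le s_i<2^{i+1}.$$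
The second relation gives $\rho_i>2^{1-i}>2^{-i}$. As $\rho_i=\max\{r(\pi_ix),2^{-i}\}$, this means $\rho_i=r(\pi_ix)$ and $\pi_ix\in K_i$, for $M\le i<N$.

Choose $i^*\in\{M,\dots,N-1\}$ with $\rho^*:=\rho_{i^*}=\max_{M\le i<N}\rho_i$, so that $\rho^*=r(\pi_{i^*}x)$. For $M\le j\le N$ the vectors $\pi_jx$ and $\pi_{i^*}x$ differ only in coordinates with index in $(M,N]$, so
$$\|\pi_jx-\pi_{i^*}x\|\le\max_{M<i\le N}|x_i|<\frac{\rho^*}2 .$$
This is where the supremum norm is used: the number of ignored coordinates does not matter. Since $r$ is $1$-Lipschitz, $r(\pi_jx)>\rho^*-\frac{\rho^*}2=\frac{\rho^*}2$. For $j=N$ we get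
$$r(\pi_Nx)>\frac{\rho^*}2\ge\frac{\rho_{N-1}}2>\frac12\,2^{1-(N-1)}=2^{1-N},$$
so $\pi_Nx\in K_N$ and $\rho_N=r(\pi_Nx)>\rho^*/2$. This proves (9).

For the lower bound, $R_j(\pi_jx)\ge16/\rho_j\ge16/\rho^*\ge8/\rho_N$ for $M\le j<N$, and $R_N(\pi_Nx)\ge16/\rho_N$. By (7), with $s_{M-1}\ge0$ if that term is present, and $\lambda'<\frac1{10}$,
$$s_N\ge(1-\lambda')\frac8{\rho_N}\ge\frac9{10}\cdot\frac8{\rho_N}\ge\frac4{\rho_N}.\qquad\square$$

**Step 5. Convergence on complex balls.** This step shows that near each point of $\Omega$ the scale functions stay bounded, so that the switches die out and Lemma 4 applies.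

Fix $x\in\Omega$. Since $r$ is continuous, $r(\pi_jx)\to r(x)>0$. So for large $j$ we have $r(\pi_jx)\ge2^{-j}$, that is $\pi_jx\in K_j$, and $R_j(\pi_jx)\le18/r(\pi_jx)$ by (3). These bounds converge, hence $A:=\sup_jR_j(\pi_jx)<\infty$. Since $s_1=R_1(\pi_1x)$ and $s_{N+1}\le\max\{s_N,R_{N+1}(\pi_{N+1}x)\}$,
$$16\le s_N\le A\quad\text{for all }N.\tag{10}$$
Choose $N_0$ with
$$N_0\ge\|x\|+1,\qquad2^{N_0}\ge6A,\qquad|x_i|\le\frac1{16A}\ \text{ for }i>N_0.\tag{11}$$
As $|S_{N_0}(\pi_{N_0}x)|=s_{N_0}\le A$, continuity of $S_{N_0}\circ\pi_{N_0}$ on $Z$ gives $\delta\in(0,\frac1{16A}]$ such that $|S_{N_0}(\pi_{N_0}z)|\le2A$ for $z\in B:=B_Z(x,\delta)$, and such that $B\cap c_0\subset\Omega$.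

*Claim.* For $N\ge N_0$ and $z\in B$,
$$|S_N(\pi_Nz)|\le2A+\sum_{N_0\le j<N}2^{-j}\le3A .$$

The second inequality holds because the sum is at most $2\le A$. The first holds for $N=N_0$. Suppose it holds for some $N\ge N_0$. We have $|z_{N+1}|\le|x_{N+1}|+\delta\le\frac2{16A}$, so
$$|z_{N+1}S_N(\pi_Nz)|\le\frac2{16A}\cdot3A=\frac38\le\frac12,\qquad2^{-N}|S_N(\pi_Nz)|\le3A\,2^{-N_0}\le\frac12 .$$
Hence, at $\pi_{N+1}z$, $|u_N|\le2\cdot4^{-p_N}\le\frac12$ and $|\chi_N|\le|u_N|e^{|u_N|}\le2|u_N|\le4^{1-p_N}$. Now
$$S_{N+1}-S_N\circ\pi_N=\chi_N\,(R_{N+1}-S_N\circ\pi_N),\qquad g_{N+1}-g_N\circ\pi_N=\chi_N\,(f_{N+1}-g_N\circ\pi_N).$$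
Since $\|z\|\le\|x\|+1\le N+1$, (4) gives for all $z\in B$
$$|S_{N+1}(\pi_{N+1}z)-S_N(\pi_Nz)|\le2^{-N},\qquad\|g_{N+1}(\pi_{N+1}z)-g_N(\pi_Nz)\|\le2^{-N}.\tag{12}$$
The first inequality proves the claim for $N+1$. So the claim, and with it (12), holds for all $N\ge N_0$.

By (12) the maps $g_N\circ\pi_N$, $N\ge N_0$, converge uniformly on $B$. As $x\in\Omega$ was arbitrary, $g(x):=\lim_Ng_N(\pi_Nx)$ exists for every $x\in\Omega$, and it lies in $Y$ because $Y$ is closed in $Y_{\mathbb C}$. By Lemma 4, $g$ is given near each $x\in\Omega$ by a convergent series of continuous homogeneous polynomials with values in $Y$. So $g\colon\Omega\to Y$ is real analytic.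

**Step 6. The estimate.** This step compares $g_N$ with $f$ at $\pi_Nx$ by means of (7) and (9).

Let $x\in\Omega$ with $A,N_0$ as in Step 5. For $N\ge N_0$, (10) and (11) give $|x_{N+1}|s_N\le\frac1{16}$ and $2^{-N}s_N\le\frac16$, so $x$ has no jump larger than $N_0$. Let $N>N_0$. Then $M=M(N)\le N_0<N$, and (9) holds. All points $\pi_jx$, $M\le j\le N$, lie in $B(\pi_{i^*}x,r(\pi_{i^*}x))$. Since $r\le t$, Step 1 shows that $(\alpha)$ and $(\beta)$ hold for any two of them. Write $\eta_N=\eta(\pi_Nx)$. As the weights in (7) sum to $1$,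
$$\begin{aligned}g_N(\pi_Nx)-f(\pi_Nx)={}&\sum_{j=M}^N\lambda_j\big(f_j(\pi_jx)-f(\pi_jx)\big)\\&+\Big[\sum_{j=M}^N\lambda_j\big(f(\pi_jx)-f(\pi_Nx)\big)+\lambda'\big(f(\pi_Mx)-f(\pi_Nx)\big)\Big]\\&+\lambda'\big(g_{M-1}(\pi_{M-1}x)-f(\pi_Mx)\big).\end{aligned}$$

- First line: $\pi_jx\in K_j$ by (9), so by (2) and $(\alpha)$ its norm is at most $\max_j\frac18\eta(\pi_jx)\le\frac14\eta_N$.
- Bracket: by $(\beta)$ its norm is at most $\frac18\eta_N$.
- Last line: it is absent if $M=1$. Otherwise $\lambda'\le e^{-4^{p_{M-1}}}$ by (8) and $\pi_Mx\in K_M$, so (5) with $N$ replaced by $M-1$, at the point $\pi_Mx$, and then $(\alpha)$, bound it by $\frac18\eta(\pi_Mx)\le\frac14\eta_N$.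

Hence $\|g_N(\pi_Nx)-f(\pi_Nx)\|\le\frac58\eta(\pi_Nx)$ for all $N>N_0$. Let $N\to\infty$. Then $\pi_Nx\to x$, $f$ and $\eta$ are continuous at $x$, and $g_N(\pi_Nx)\to g(x)$, so
$$\|g(x)-f(x)\|\le\tfrac58\eta(x)<\eta(x).$$
This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## Closed subspaces of $c_0(\Gamma)$: proof of Theorem 3

We use four textbook facts. Dugundji's extension theorem: a continuous map from a closed subset of a metric space into a Banach space extends continuously to the whole space. Tietze's theorem: the same for real functions. The dual of $c_0(\Gamma)$ is $\ell_1(\Gamma)$. Closed subspaces of a Banach space are weakly closed.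

**(a) implies (b).** The purpose is to reduce to Theorem 2 by placing $X$ inside $c_0$. Let $X\subset c_0(\Gamma)$ be separable. The union $A$ of the supports of a countable dense subset of $X$ is countable, and every $x\in X$, as a limit of such vectors, is supported in $A$. An injection of $A$ into $\mathbb N$ makes $c_0(A)$, and hence $X$, isometric to a closed subspace of $c_0$. We treat $X$ as such a subspace.

Let $U\subset X$ be open and nonempty, and choose $\Omega\subset c_0$ open with $\Omega\cap X=U$. Since $X$ is closed, $U$ is closed in the metric space $\Omega$. By Dugundji, $f$ extends to a continuous map $\Omega\to Y$. By Tietze, $\log\eta$ extends to a continuous real function on $\Omega$, so $\eta$ extends to a continuous positive one. Apply Theorem 2 on $\Omega$ and restrict the result to $U$. The restriction is real analytic: restrict the polynomials $P_k$ at points of $U$ to $X$.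

**(b) implies (c).** Take $U=X$, $Y=\mathbb R$, $f=\|\cdot\|$, $\eta\equiv1$.

**(c) implies (a).** We let $X$ be nonseparable and show that (c) fails.

**Step A. Vectors of $X$ vanishing on a given countable set.** This step shows: for every countable $A\subset\Gamma$ there is $0\ne y\in X$ with $y|_A=0$.

For countable $A'\subset\Gamma$ and $m\in\mathbb N$, the set $\{x|_{A'}:x\in X,\ \|x\|\le m\}$ lies in the separable metric space $c_0(A')$, so it is separable. Hence there is a countable $D(A',m)\subset\{x\in X:\|x\|\le m\}$ whose restrictions to $A'$ are dense in it. Put $A_0=A$,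
$$A_{n+1}=A_n\cup\bigcup_m\bigcup_{d\in D(A_n,m)}\operatorname{supp}d,\qquad A_\infty=\bigcup_nA_n .$$
All these sets are countable.

Let $x\in X$ and $m\ge\|x\|$. Choose $d_n\in D(A_n,m)$ with $\|(d_n-x)|_{A_n}\|<\frac1{n+1}$. Then $\|d_n\|\le m$ and $\operatorname{supp}d_n\subset A_\infty$. If $\gamma\in A_\infty$, then $\gamma\in A_n$ for all large $n$, so $d_n(\gamma)\to x(\gamma)$. If $\gamma\notin A_\infty$, then $d_n(\gamma)=0$. So the bounded sequence $d_n$ converges pointwise to $x1_{A_\infty}\in c_0(\Gamma)$. Testing against an element of $\ell_1(\Gamma)$ and using dominated convergence, we see that it converges weakly. As $X$ is weakly closed, $x1_{A_\infty}\in X$. Therefore $y=x-x1_{A_\infty}\in X$, and $y$ vanishes on $A_\infty\supset A$.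

If $y=0$ for every choice of $x\in X$, then every $x\in X$ is supported in $A_\infty$, so $X$ is a subset of a copy of the separable space $c_0(A_\infty)$ and is separable, a contradiction. So some $x$ gives $y\ne0$.

**Step B. Uncountably many disjoint vectors.** This step produces norm-one vectors $y_\alpha\in X$, $\alpha<\omega_1$, with pairwise disjoint supports. We use transfinite recursion. Given $y_\beta$ for $\beta<\alpha$, where $\alpha<\omega_1$, the set $\bigcup_{\beta<\alpha}\operatorname{supp}y_\beta$ is a countable union of countable sets. Step A gives a nonzero $y\in X$ that vanishes on it, and $y_\alpha=y/\|y\|$.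

**Step C. Analytic functions ignore most of these vectors.** This step shows that each real analytic $g$ on $X$ is constant on some line $\mathbb Ry_\alpha$, which the norm is not, even up to a bounded error.

Let $g\colon X\to\mathbb R$ be real analytic, and $g(x)=\sum_kP_k(x)$ near $0$. For $k\ge1$ let $A_k$ be the continuous symmetric $k$-linear form of $P_k$. Let $F\subset\omega_1$ be finite and let $(\epsilon^i_\alpha)_{1\le i\le k,\ \alpha\in F}$ be independent random signs. The supports of the $y_\alpha$ are disjoint and $\|y_\alpha\|=1$, so $\big\|\sum_{\alpha\in F}\epsilon^i_\alpha y_\alpha\big\|\le1$. Expand by multilinearity: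
$$A_k\Big(\sum_{\alpha\in F}\epsilon^1_\alpha y_\alpha,\dots,\sum_{\alpha\in F}\epsilon^k_\alpha y_\alpha\Big)=\sum_{\alpha_1,\dots,\alpha_k\in F}\epsilon^1_{\alpha_1}\cdots\epsilon^k_{\alpha_k}\,A_k(y_{\alpha_1},\dots,y_{\alpha_k}).$$
The products $\epsilon^1_{\alpha_1}\cdots\epsilon^k_{\alpha_k}$, for different index tuples, are orthonormal in $L_2$: by independence the expectation of the product of two of them is $\prod_i\mathbb E\,\epsilon^i_{\alpha_i}\epsilon^i_{\beta_i}$, which is $1$ if the tuples agree and $0$ otherwise. Hence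
$$\sum_{\alpha_1,\dots,\alpha_k\in F}A_k(y_{\alpha_1},\dots,y_{\alpha_k})^2=\mathbb E\,A_k\Big(\sum_{\alpha\in F}\epsilon^1_\alpha y_\alpha,\dots,\sum_{\alpha\in F}\epsilon^k_\alpha y_\alpha\Big)^2\le\|A_k\|^2 .$$
Keeping only the terms with $\alpha_1=\dots=\alpha_k$ gives $\sum_{\alpha\in F}P_k(y_\alpha)^2\le\|A_k\|^2$ for every finite $F$. So $\{\alpha<\omega_1:P_k(y_\alpha)\ne0\}$ is countable for each $k\ge1$. The union of these sets over $k\ge1$ is countable, and $\omega_1$ is not. So there is $\alpha<\omega_1$ with $P_k(y_\alpha)=0$ for all $k\ge1$.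

For this $\alpha$ and small $|t|$ we have $g(ty_\alpha)=P_0+\sum_{k\ge1}t^kP_k(y_\alpha)=g(0)$. The function $t\mapsto g(ty_\alpha)$ is real analytic on $\mathbb R$, since the expansion of $g$ at $t_0y_\alpha$ restricts to a power series in $t-t_0$. Being constant near $0$, it is constant on $\mathbb R$. Thus
$$\big|\|ty_\alpha\|-g(ty_\alpha)\big|=\big||t|-g(0)\big|,$$
which is unbounded in $t$. As $g$ was arbitrary, (c) fails.

**The final statement of Theorem 3.** Take $X=c_0(\Gamma)$, which is separable if and only if $\Gamma$ is countable. If $\Gamma$ is countable, then (b) with $U=X$, $Y=\mathbb R$ and $\eta\equiv\varepsilon$ shows that every continuous real function is uniformly approximable by real analytic functions. If $\Gamma$ is uncountable, then (c) fails, so no real analytic function stays within bounded distance of the norm, and the norm is a continuous function that is not uniformly approximable. $\blacksquare$
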